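\title{The Pfaffian numbers of graphs}

\begin{abstract}
A graph is $k$-Pfaffian if there are $k$ orientations such that one fixed linear combination of the $k$ signs of a perfect matching equals $1$ for every perfect matching; the least such $k$ is the Pfaffian number of the graph. We show that $4$ and every integer $k\ge 6$ is the Pfaffian number of a simple bipartite graph. Together with theorems of Norine, this shows that the set of Pfaffian numbers is $\{1,4\}\cup\{6,7,8,\dots\}$, and it disproves the conjecture that every Pfaffian number greater than $1$ is even. The proof builds graphs from directed grids whose Pfaffian number equals the least number of products of $\pm1$ vectors needed to express an explicit tensor, and computes this number in two families.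
\end{abstract}

\section{Introduction}

Let $G$ be a finite graph with vertex set $\{1,2,\dots,\nu\}$, let $D$ be an orientation of $G$, and let $M$ be a perfect matching of $G$. Write $M=\{u_1v_1,\dots,u_pv_p\}$, so that $\nu=2p$, with each edge $u_iv_i$ directed from $u_i$ to $v_i$ in $D$. The \emph{sign} $\operatorname{sgn}(M,D)$ is the sign of the permutation
\[
\begin{pmatrix}1&2&3&4&\cdots&2p-1&2p\\ u_1&v_1&u_2&v_2&\cdots&u_p&v_p\end{pmatrix}.
\]
Exchanging two edges in the list composes this permutation with two transpositions, so the sign does not depend on the order of the list. For a positive integer $k$, the graph $G$ is \emph{$k$-Pfaffian} if there are orientations $D_1,\dots,D_k$ and real numbers $\alpha_1,\dots,\alpha_k$ with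
\begin{equation}\label{eq:def}
\sum_{j=1}^k\alpha_j\operatorname{sgn}(M,D_j)=1\qquad\text{for every perfect matching $M$ of $G$.}
\end{equation}
A $1$-Pfaffian graph is called \emph{Pfaffian}. The \emph{Pfaffian number} $\operatorname{pf}(G)$ is the least $k$ for which $G$ is $k$-Pfaffian. A graph that embeds in an orientable surface of genus $g$ satisfies $\operatorname{pf}(G)\le 4^g$, so $\operatorname{pf}(G)$ is always defined.

The definition measures the cost of counting perfect matchings by determinants. For a simple graph $G$, let $B_D$ be the skew-symmetric matrix whose $(u,v)$ entry is $1$ if $D$ directs an edge from $u$ to $v$, is $-1$ if $D$ directs an edge from $v$ to $u$, and is $0$ otherwise. The Pfaffian of $B_D$, whose square is $\det B_D$, equals $\sum_M\operatorname{sgn}(M,D)$. Summing \eqref{eq:def} over $M$ expresses the number of perfect matchings as $\sum_j\alpha_j\operatorname{Pf}(B_{D_j})$, a combination of $k$ Pfaffians.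

Which integers are Pfaffian numbers? The value $1$ is taken by $K_2$, and by every planar graph. The value $2$ is never taken. Suppose that \eqref{eq:def} holds with $k=2$ and $\alpha_1\ne0$, and that two matchings $M,M'$ have opposite signs in $D_1$. Subtracting their equations shows that they have opposite signs in $D_2$ as well, and then adding them gives $0=2$. So all signs in $D_1$ agree and $G$ is Pfaffian. The next gaps are due to Norine.

\begin{theorem}[Norine]\label{thm:norine}
Every $3$-Pfaffian graph is Pfaffian, and every $5$-Pfaffian graph is $4$-Pfaffian.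
\end{theorem}

The graph $K_{3,3}$ is not Pfaffian (Example~\ref{ex:k33}) and embeds in the torus, since a handle removes the crossing from a plane drawing with one crossing; so $\operatorname{pf}(K_{3,3})=4$. There is also a graph that is $6$-Pfaffian but not $4$-Pfaffian, and it has Pfaffian number $6$. Thus $1,4,6$ occur and $2,3,5$ do not, which suggests that parity is the obstruction from $3$ on. This is the conjecture posed in \cite{MS}.

\begin{quote}
\textbf{Conjecture.} \emph{For every graph $G$, if $\operatorname{pf}(G)>1$ then $\operatorname{pf}(G)$ is even and $\operatorname{pf}(G)\ge4$. Moreover, for every even integer $k\ge4$ there is a graph with Pfaffian number $k$.}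
\end{quote}

We show that the evenness assertion fails, and that the other two assertions hold.

\begin{theorem}\label{thm:main}
For $k=4$ and for every integer $k\ge6$ there is a simple bipartite graph $G$ with $\operatorname{pf}(G)=k$. The set of Pfaffian numbers of finite graphs is exactly $\{1,4\}\cup\{6,7,8,9,\dots\}$.
\end{theorem}

In particular, a graph with Pfaffian number $7$ disproves the conjecture. Theorem~\ref{thm:norine} enters only the second sentence of Theorem~\ref{thm:main}; the constructions, and hence the disproof, do not use it.

To find a Pfaffian number exactly one must control all perfect matchings (for the upper bound) and all $k$-tuples of orientations (for the lower bound). We first translate signs of matchings into parities of numbers of directed cycles (Section~\ref{sec:cycles}). We then build a digraph from square grids in which both tasks reduce to one small tensor $f$ with entries $\pm1$: the Pfaffian number becomes the least number of products of $\pm1$ vectors that express $f$ (Sections~\ref{sec:small}--\ref{sec:lower}). That number is linear algebra, and we compute it for two families, one giving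 the even values and one the odd values (Section~\ref{sec:rank}).

\section{Perfect matchings as families of cycles}\label{sec:cycles}

Let $N$ be a finite digraph without loops or parallel arcs, with vertex set $V=\{1,\dots,p\}$ and arc set $A$; directed cycles of length $2$ are allowed. Let $V_0\subseteq V$ be a set of vertices, called \emph{optional}. Let $G(N,V_0)$ be the simple bipartite graph with vertices $v^+,v^-$ for $v\in V$, an edge $u^+v^-$ for each arc $uv\in A$, and an edge $v^+v^-$ for each $v\in V_0$.

A perfect matching of $G(N,V_0)$ joins each $v^+$ to some $\sigma(v)^-$, where $\sigma$ is a permutation of $V$ such that for each $v$ either $v\sigma(v)\in A$ or $\sigma(v)=v\in V_0$. The cycles of $\sigma$ of length at least $2$ form a family $F$ of pairwise vertex-disjoint directed cycles of $N$ that covers $V\setminus V_0$. We call such a family \emph{admissible}. Each admissible family $F$ comes from exactly one perfect matching $M_F$. Let $c(F)$ be the number of cycles in $F$.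

A \emph{signing} of $N$ is a function $\varepsilon\colon A\to\{\pm1\}$. For a path, a cycle or a family of cycles $F$, let $\varepsilon(F)$ be the product of $\varepsilon$ over the arcs of $F$.

\begin{lemma}\label{lem:cycles}
The graph $G=G(N,V_0)$ is $k$-Pfaffian if and only if there are real numbers $\alpha_1,\dots,\alpha_k$ and signings $\varepsilon_1,\dots,\varepsilon_k$ of $N$ such that
\begin{equation}\label{eq:cycles}
\sum_{j=1}^k\alpha_j\,\varepsilon_j(F)=(-1)^{c(F)}\qquad\text{for every admissible family $F$.}
\end{equation}
\end{lemma}

\begin{proof}
Renumbering the vertices of $G$ by a permutation $\tau$ multiplies every sign by $\operatorname{sgn}\tau$, which can be absorbed into the coefficients. So we may number $v^+$ as $2v-1$ and $v^-$ as $2v$. Direct every edge from its $+$ end to its $-$ end, and list the edges of $M_F$ in the order $u^+\sigma(u)^-$, $u=1,\dots,p$. The resulting permutation fixes the odd numbers and sends $2u$ to $2\sigma(u)$, so its sign is $\operatorname{sgn}\sigma=\prod_{C\in F}(-1)^{|C|-1}$, where $|C|$ is the length of $C$. Reversing an edge multiplies the sign of each matching that contains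 it by $-1$ and does not change the other signs. Let $D_0$ be obtained by reversing all edges $u^+v^-$ with $u\ne v$. The matching $M_F$ contains $\sum_{C\in F}|C|$ such edges, so
\[
\operatorname{sgn}(M_F,D_0)=\prod_{C\in F}(-1)^{|C|-1}(-1)^{|C|}=(-1)^{c(F)}.
\]
Orientations $D$ correspond to functions $\chi\colon E(G)\to\{\pm1\}$, with $\chi(e)=-1$ exactly when $D$ and $D_0$ differ on $e$, and $\operatorname{sgn}(M,D)=\operatorname{sgn}(M,D_0)\chi(M)$, where $\chi(M)=\prod_{e\in M}\chi(e)$. Hence \eqref{eq:def} says that $\sum_j\alpha_j\chi_j(M_F)=(-1)^{c(F)}$ for every admissible $F$.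

It remains to remove the values of $\chi$ on the edges $v^+v^-$. Given $\chi$, put $\varepsilon(uv)=\chi(u^+v^-)\chi(u^+u^-)$ if $u\in V_0$ and $\varepsilon(uv)=\chi(u^+v^-)$ otherwise. Each vertex covered by $F$ is the tail of exactly one arc of $F$, so $\varepsilon(F)$ is the product of $\chi$ over the edges $u^+v^-$ with $uv$ in $F$, times the product of $\chi(v^+v^-)$ over the covered optional vertices $v$. In $\chi(M_F)$ the second product runs over the uncovered optional vertices instead. Therefore $\chi(M_F)=\varepsilon(F)\prod_{v\in V_0}\chi(v^+v^-)$, and the last factor, which does not depend on $F$, is absorbed into the coefficient. Conversely, a signing $\varepsilon$ arises in this way from the function $\chi$ with $\chi(u^+v^-)=\varepsilon(uv)$ for $uv\in A$ and $\chi(v^+v^-)=1$.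
\end{proof}

\begin{example}\label{ex:k33}
Let $N$ have three vertices, all optional, and all six arcs. Then $G(N,V)=K_{3,3}$. Suppose that \eqref{eq:cycles} holds with $k=1$. The empty family gives $\alpha_1=1$, so $\varepsilon_1(C)=-1$ for every cycle $C$. The six arcs split into three cycles of length $2$, and also into two cycles of length $3$, so their product is both $(-1)^3$ and $(-1)^2$. Hence $K_{3,3}$ is not Pfaffian.
\end{example}

\section{A two-by-two grid}\label{sec:small}

A signing is multiplicative: its value on two disjoint cycles $H$ and $V$ is $\varepsilon(H)\varepsilon(V)$, and the family $\{H,V\}$ has the parity that this product predicts. To make \eqref{eq:cycles} hard to satisfy we want a \emph{single} cycle $S$ with $\varepsilon(S)=\varepsilon(H)\varepsilon(V)$, which then has the opposite parity. If $H$ and $V$ meet in one vertex, their arcs form a closed walk with the right value, but this walk is not a cycle. A grid offers many such crossing pairs, and one of them can be pulled apart without changing the value. Here is the smallest case.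

Let $N$ have vertices $\omega,\kappa,z$ and four cells $11,12,21,22$, where the cell $rs$ is in row $r$ and column $s$. The arcs are $11\to12$, $21\to22$, $11\to21$, $12\to22$ inside the grid; from $\omega$ to the left column and from the right column to $\omega$; from $\kappa$ to the top row and from the bottom row to $\kappa$; and $\omega\to z\to\omega$. All vertices except $\omega$ are optional. We claim that $G(N,V\setminus\{\omega\})$ is not Pfaffian.

Suppose that $\alpha\,\varepsilon(F)=(-1)^{c(F)}$ for all admissible $F$; then $\alpha=\pm1$. Consider the cycles $H=\omega,11,12,\omega$ along the first row, $V_1=\kappa,11,21,\kappa$ and $V_2=\kappa,12,22,\kappa$ along the columns, and the paths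
\[
\begin{array}{lll}
P_{11}=\omega,11,21,\kappa, & P_{12}=\omega,11,12,22,\kappa, & P_{21}=\omega,21,\kappa,\\
Q_{11}=\kappa,11,12,\omega, & Q_{12}=\kappa,12,\omega. &
\end{array}
\]
The paths $P_{11}$ and $Q_{11}$ together use the arcs of $H$ and $V_1$, and $P_{12}$ and $Q_{12}$ together use the arcs of $H$ and $V_2$. Two of the three signs $\varepsilon(P_{11}),\varepsilon(P_{12}),\varepsilon(P_{21})$ are equal. If $\varepsilon(P_{21})=\varepsilon(P_{11})$, let $S=P_{21}Q_{11}$ and $V=V_1$. If $\varepsilon(P_{21})=\varepsilon(P_{12})$, let $S=P_{21}Q_{12}$ and $V=V_2$. If $\varepsilon(P_{11})=\varepsilon(P_{12})$, let $S=P_{11}Q_{12}$ and $V=V_2$. In each case the two paths share no cell, so $S$ is a cycle, and $\varepsilon(S)=\varepsilon(H)\varepsilon(V)$. Let $Z=\omega,z,\omega$. The families $\{H\},\{Z,V\},\{S\},\{Z\}$ are admissible and have $1,2,1,1$ cycles. Hence $\varepsilon(H)\cdot\varepsilon(Z)\varepsilon(V)=(-1)^{1+2}$ and $\varepsilon(S)\cdot\varepsilon(Z)=(-1)^{1+1}$, although the left sides are equal. This proves the claim.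

The contradiction is a statement about rank. Arrange the four families in a table, with rows recording how $\omega$ is entered and columns recording whether $\kappa$ is covered. Record in each position the number $(-1)^{c(F)+1}$, multiplied by $-1$ when $\kappa$ is covered:
\[
\begin{pmatrix}\{H\}&\{S\}\\ \{Z\}&\{Z,V\}\end{pmatrix}
\qquad\longmapsto\qquad
\begin{pmatrix}1&-1\\ 1&1\end{pmatrix}.
\]
On these families $\varepsilon$ takes the values $x(a)y(b)$ with $x=(\varepsilon(H),\varepsilon(Z))$ and $y=(1,\varepsilon(V))$, a matrix of rank one, while the matrix on the right has rank two. Up to sign there are four matrices $x(a)y(b)$ with $x,y\in\{\pm1\}^2$, they are pairwise orthogonal, and the matrix on the right has inner product $\pm2$ with each. So it is a combination of all four and of no fewer. The general construction uses several grids, each large enough to treat $k$ signings at once.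

\section{The tensor and the grid digraph}\label{sec:construction}

For functions $x$ on a set $Y$ and $y$ on a set $Y'$, let $x\otimes y$ be the function $(a,b)\mapsto x(a)y(b)$ on $Y\times Y'$. We write $\mathbf 1$ for a constant function $1$, and we identify functions on $[n]=\{1,\dots,n\}$ with vectors.

Let $n\ge1$ and let $[n]=J_1\sqcup\dots\sqcup J_q$ be a partition into nonempty \emph{blocks}. Write $t(i)$ for the index of the block that contains $i$. Let $X=[n]\times\prod_{t=1}^q(J_t\cup\{0\})$, with elements $(a,b)$, $b=(b_1,\dots,b_q)$, and define
\[
f(a,b)=\begin{cases}-1&\text{if } b_{t(a)}=a,\\ +1&\text{otherwise.}\end{cases}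
\]
The \emph{$\pm1$-rank} $\rho(f)$ is the least $k$ such that
\begin{equation}\label{eq:rank}
f(a,b)=\sum_{j=1}^k\alpha_j\,x_j(a)\prod_{t=1}^q y_{j,t}(b_t)\qquad\text{for all }(a,b)\in X,
\end{equation}
for some reals $\alpha_j$ and functions $x_j\colon[n]\to\{\pm1\}$, $y_{j,t}\colon J_t\cup\{0\}\to\{\pm1\}$. It is finite: on a finite set the indicator $\delta_i$ of a point is $\frac12(\mathbf 1-w_i)$, where $w_i=\mathbf 1-2\delta_i$ has values $\pm1$, so the products in \eqref{eq:rank} span all functions on $X$. It is at least $1$ since $f\ne0$. Let $|b|$ be the number of nonzero coordinates of $b$.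

For $L\ge1$, the digraph $N_L$ has \emph{hubs} $\omega,\kappa_1,\dots,\kappa_q$ and $n$ \emph{grids} $\Gamma_1,\dots,\Gamma_n$, where $\Gamma_i$ consists of the \emph{cells} $(i,r,s)$ with row $r$ and column $s$ in $[L]$. Its arcs are
\begin{itemize}
\item $(i,r,s)\to(i,r,s+1)$ and $(i,r,s)\to(i,r+1,s)$, the steps right and down;
\item $\omega\to(i,r,1)$ and $(i,r,L)\to\omega$ for all $i,r$;
\item $\kappa_{t(i)}\to(i,1,s)$ and $(i,L,s)\to\kappa_{t(i)}$ for all $i,s$.
\end{itemize}
All vertices except $\omega$ are optional, and $G_L=G(N_L,V\setminus\{\omega\})$. Thus $\omega$ is attached to the sides of every grid, and $\kappa_t$ to the top and bottom of the grids of its block. A point $(a,b)\in X$ describes a choice of routes: $\omega$, which must be covered, uses the grid $\Gamma_a$, and $\kappa_t$ uses the grid $\Gamma_{b_t}$ or, when $b_t=0$, is left uncovered. The value $f(a,b)=-1$ marks a conflict of two routes in one grid.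

\begin{theorem}\label{thm:rank}
If $L\ge2^{\rho(f)-1}+1$, then $\operatorname{pf}(G_L)=\rho(f)$.
\end{theorem}

The upper bound is Proposition~\ref{prop:upper} and the lower bound is Proposition~\ref{prop:lower}.

\section{The parity of an admissible family}\label{sec:parity}

The digraph $N_L$ has very many admissible families. We attach to each a point of $X$ and show that this point determines the parity of the number of cycles. The geometric input is that a horizontal and a vertical route through one grid must meet.

\begin{lemma}\label{lem:cross}
In a grid $\Gamma_i$, a directed path $P$ from column $1$ to column $L$ and a directed path $Q$ from row $1$ to row $L$ have a common cell.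
\end{lemma}

\begin{proof}
Since steps go right or down, $P$ occupies in column $s$ an interval of rows $\lambda_s,\dots,\mu_s$, and $\mu_s=\lambda_{s+1}$ for $s<L$. Call a cell in row $r$ and column $s$ \emph{above} $P$ if $r<\lambda_s$ and \emph{below} $P$ if $r>\mu_s$; every other cell lies on $P$. Suppose that $Q$ misses $P$. The first cell of $Q$ has $r=1$ and is not below, so it is above. The last has $r=L$ and is not above, so it is below. Some step of $Q$ therefore leads from a cell above to a cell below. But a step down from row $r<\lambda_s$ reaches row $r+1\le\lambda_s\le\mu_s$, which is not below, and a step right from row $r<\lambda_s\le\mu_s=\lambda_{s+1}$ stays above.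
\end{proof}

Let $F$ be an admissible family. The grids are acyclic and no arc joins two grids, so every cycle of $F$ contains a hub. No arc joins two hubs. Cutting the cycles of $F$ at the hubs therefore yields \emph{strands}: a strand leaves a hub, runs through cells of one grid $\Gamma_i$, and enters a hub, and both of its hubs lie in $\{\omega,\kappa_{t(i)}\}$. Different strands share no cell. Each covered hub is left by exactly one strand and entered by exactly one strand. The \emph{label} of $F$ is the point $(a,b)\in X$ defined as follows: $\Gamma_a$ contains the strand \emph{entering} $\omega$; if $\kappa_t$ is covered then $\Gamma_{b_t}$ contains the strand \emph{leaving} $\kappa_t$, and otherwise $b_t=0$. The label exists because $\omega$ is not optional, and $|b|$ is the number of covered hubs other than $\omega$.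

\begin{lemma}\label{lem:parity}
If the admissible family $F$ has label $(a,b)$, then $(-1)^{c(F)}=-(-1)^{|b|}f(a,b)$.
\end{lemma}

\begin{proof}
\emph{Case 1: the strand entering $\omega$ also leaves $\omega$.} This strand is a cycle. The strand leaving a covered $\kappa_t$ enters $\omega$ or $\kappa_t$, and the entry to $\omega$ is taken, so this strand is also a cycle. Every cycle of $F$ thus contains exactly one hub, and $c(F)=1+|b|$. If $b_{t(a)}=a$, then $\Gamma_a$ contains the cells of the strand of $\omega$, a path from column $1$ to column $L$, and those of the strand of $\kappa_{t(a)}$, a path from row $1$ to row $L$. These paths are disjoint, contrary to Lemma~\ref{lem:cross}. So $f(a,b)=1$, and both sides equal $(-1)^{1+|b|}$.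

\emph{Case 2: the strand $R$ entering $\omega$ leaves some $\kappa_t$.} It runs in $\Gamma_a$, so $t=t(a)$ and $b_{t(a)}=a$, that is, $f(a,b)=-1$. The strand leaving $\omega$ is not $R$, so it enters some $\kappa_{t'}$. The strand leaving $\kappa_{t'}$ cannot enter $\kappa_{t'}$, whose entry is taken, so it enters $\omega$ and equals $R$. Hence $t'=t(a)$, and $\omega$ and $\kappa_{t(a)}$ lie on one cycle made of two strands. For each other covered $\kappa_{t''}$, the leaving strand cannot enter $\omega$ and so is a cycle. Thus $c(F)=1+(|b|-1)=|b|$, and both sides equal $(-1)^{|b|}$.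
\end{proof}

The choice of ``entering'' for $\omega$ and ``leaving'' for $\kappa_t$ matters in Case 2: both words single out the same strand $R$, whereas the strand from $\omega$ to $\kappa_{t(a)}$ may run in any grid of the block.

Each coordinate of the label can be read from one arc of $F$, so signings can reproduce the products in \eqref{eq:rank}.

\begin{proposition}\label{prop:upper}
For every $L\ge1$ we have $\operatorname{pf}(G_L)\le\rho(f)$.
\end{proposition}

\begin{proof}
Take a representation \eqref{eq:rank} with $k=\rho(f)$. Replacing $y_{j,t}$ by $-y_{j,t}$ and $\alpha_j$ by $-\alpha_j$ where needed, assume that $y_{j,t}(0)=1$ for all $j,t$. Let $\varepsilon_j$ equal $x_j(i)$ on the arcs $(i,r,L)\to\omega$, equal $-y_{j,t(i)}(i)$ on the arcs $\kappa_{t(i)}\to(i,1,s)$, and equal $1$ on all other arcs. An admissible family $F$ with label $(a,b)$ has one arc entering $\omega$, which comes from $\Gamma_a$, and one arc leaving each covered $\kappa_t$, which goes to $\Gamma_{b_t}$. So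
\[
\varepsilon_j(F)=x_j(a)\prod_{t:\,b_t\ne0}\bigl(-y_{j,t}(b_t)\bigr)=(-1)^{|b|}x_j(a)\prod_{t=1}^qy_{j,t}(b_t),
\]
and $\sum_j(-\alpha_j)\varepsilon_j(F)=-(-1)^{|b|}f(a,b)=(-1)^{c(F)}$ by Lemma~\ref{lem:parity}. Now Lemma~\ref{lem:cycles} applies.
\end{proof}

\section{Uncrossing and the lower bound}\label{sec:lower}

For the lower bound the signings are arbitrary, and their values need not depend on the label alone. It suffices to find one admissible family for each label on which all $k$ signings have product form. The labels without conflict are served by row cycles and column cycles. For a conflict we need the cycle $S$ of Section~\ref{sec:small}, and it must work for all $k$ signings simultaneously; this is where the size of the grid is used.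

\begin{lemma}\label{lem:uncross}
Let $\varepsilon_1,\dots,\varepsilon_k$ be signings of $N_L$ with $L\ge2^k+1$, let $i\in[n]$ and $\kappa=\kappa_{t(i)}$. There are directed cycles $H_i,V_i,S_i$, each with all its cells in $\Gamma_i$, such that the only hub on $H_i$ is $\omega$, the only hub on $V_i$ is $\kappa$, the hubs on $S_i$ are $\omega$ and $\kappa$, and
\[
\varepsilon_j(S_i)=\varepsilon_j(H_i)\,\varepsilon_j(V_i)\qquad\text{for }j=1,\dots,k.
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \x in {1,...,5} \foreach \y in {1,...,5} \fill[gray] (\x,-\y) circle (1.6pt);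
\node (wl) at (-0.7,-3) {$\omega$};
\node (wr) at (6.7,-3) {$\omega$};
\node (kt) at (3,0.4) {$\kappa$};
\node (kb) at (3,-6.4) {$\kappa$};
\draw[->,thick,dashed] (wl) -- (1,-2) -- (4,-2) -- (4,-5) -- (kb);
\draw[->,very thick] (wl) -- (1,-4) -- (2,-4) -- (2,-5) -- (kb);
\draw[->,very thick] (kt) -- (4,-1) -- (4,-2) -- (5,-2) -- (wr);
\node at (2.5,-1.55) {\small $P(r,s)$};
\node at (0,-4.35) {\small $P(r',s')$};
\node at (6.2,-1.9) {\small $Q(r,s)$};
\end{tikzpicture}
\caption{Uncrossing in a $5\times5$ grid; each hub is drawn twice. The dashed path $P(r,s)$ and the path $Q(r,s)$ both turn at the cell $(r,s)=(2,4)$, and together they use the arcs of the cycle along row $r$ and of the cycle along column $s$. Replacing the dashed path by $P(r',s')$, which turns at $(r',s')=(4,2)$, gives one cycle (solid) through $\omega$ and $\kappa$.}\label{fig:uncross}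
\end{figure}

\begin{proof}
Omit $i$ from the names of cells. For a cell $(r,s)$ consider the two paths that turn there (Figure~\ref{fig:uncross}):
\begin{align*}
P(r,s)&:\ \omega\to(r,1)\to\dots\to(r,s)\to(r+1,s)\to\dots\to(L,s)\to\kappa,\\
Q(r,s)&:\ \kappa\to(1,s)\to\dots\to(r,s)\to(r,s+1)\to\dots\to(r,L)\to\omega.
\end{align*}
The vector $(\varepsilon_j(P(r,s)))_{j=1}^k$ takes at most $2^k$ values. Among the $L\ge2^k+1$ cells $(r,L+1-r)$ of the antidiagonal there are therefore two, $(r,s)$ and $(r',s')$ with $r<r'$, such that $\varepsilon_j(P(r',s'))=\varepsilon_j(P(r,s))$ for all $j$. Let $H_i$ be the cycle through $\omega$ along row $r$, let $V_i$ be the cycle through $\kappa$ along column $s$, and let $S_i$ be $P(r',s')$ followed by $Q(r,s)$. The cells of $P(r',s')$ lie in rows at least $r'$ and those of $Q(r,s)$ in rows at most $r$, so the two paths meet only at their ends and $S_i$ is a cycle. The path $P(r,s)$ consists of the part of $H_i$ from $\omega$ to $(r,s)$ and the part of $V_i$ from $(r,s)$ to $\kappa$, and $Q(r,s)$ consists of the two remaining parts. Hence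
\[
\varepsilon_j(S_i)=\varepsilon_j(P(r',s'))\,\varepsilon_j(Q(r,s))=\varepsilon_j(P(r,s))\,\varepsilon_j(Q(r,s))=\varepsilon_j(H_i)\,\varepsilon_j(V_i).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:lower}
If $L\ge2^{\rho(f)-1}+1$, then $\operatorname{pf}(G_L)\ge\rho(f)$.
\end{proposition}

\begin{proof}
Suppose that $k=\operatorname{pf}(G_L)\le\rho(f)-1$. Then $L\ge2^k+1$. Take $\alpha_j,\varepsilon_j$ as in \eqref{eq:cycles}, and choose $H_i,V_i,S_i$ for each $i\in[n]$ by Lemma~\ref{lem:uncross}. For $(a,b)\in X$ let
\[
F_{a,b}=\begin{cases}\{S_a\}\cup\{V_{b_t}: b_t\ne0,\ t\ne t(a)\}&\text{if } b_{t(a)}=a,\\ \{H_a\}\cup\{V_{b_t}: b_t\ne0\}&\text{otherwise.}\end{cases}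
\]
The nonzero $b_t$ lie in different blocks, and each $b_t$ that indexes a cycle $V_{b_t}$ of $F_{a,b}$ differs from $a$, so the cycles of $F_{a,b}$ run in different grids. The only hub on $V_{b_t}$ is $\kappa_t$, so they also have different hubs. One of them covers $\omega$. Thus $F_{a,b}$ is admissible. It enters $\omega$ from $\Gamma_a$, covers $\kappa_t$ exactly when $b_t\ne0$, and then leaves $\kappa_t$ into $\Gamma_{b_t}$, so its label is $(a,b)$. In both cases
\[
\varepsilon_j(F_{a,b})=\varepsilon_j(H_a)\prod_{t:\,b_t\ne0}\varepsilon_j(V_{b_t}),
\]
in the first case because $\varepsilon_j(S_a)=\varepsilon_j(H_a)\varepsilon_j(V_a)$ and $a=b_{t(a)}$. Put $x_j(i)=\varepsilon_j(H_i)$, $y_{j,t}(0)=1$, and $y_{j,t}(i)=-\varepsilon_j(V_i)$ for $i\in J_t$. By Lemma~\ref{lem:parity} and \eqref{eq:cycles},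
\[
f(a,b)=-(-1)^{|b|}\sum_{j=1}^k\alpha_j\,\varepsilon_j(F_{a,b})=\sum_{j=1}^k(-\alpha_j)\,x_j(a)\prod_{t=1}^qy_{j,t}(b_t).
\]
So $\rho(f)\le k$, a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{thm:rank}.

\begin{remark}\label{rem:size}
Some lower bound on $L$ is needed. Let all blocks be singletons and $L=1$. Then $\kappa_{t(i)}$ is adjacent only to the single cell of $\Gamma_i$, so the only cycle through it has length $2$, and every cycle of $N_1$ contains exactly one hub. The signing that is $-1$ exactly on the arcs leaving hubs satisfies $\varepsilon(F)=(-1)^{c(F)}$, so $\operatorname{pf}(G_1)=1$, while $\rho(f)=2n$ for $n\ge2$ by Proposition~\ref{prop:even}.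

The bound in Theorem~\ref{thm:rank} is not tight. The cells of $P(r',s')$ lie in columns at most $s'$ and those of $Q(r,s)$ in columns at least $s$, so these paths are also disjoint when $r'=r$ and $s'<s$. Any two distinct cells can thus be used in Lemma~\ref{lem:uncross}, as in Section~\ref{sec:small}, and the pigeonhole principle applies to all $L^2$ cells. So $L^2>2^{\rho(f)-1}$ is enough.
\end{remark}

\section{The $\pm1$-rank in two families}\label{sec:rank}

Singleton blocks are easy to handle, because they carry few $\pm1$ functions. If $J_t=\{i\}$, let $\beta_i$ be the function of $b_t$ with $\beta_i(0)=1$ and $\beta_i(i)=-1$. Every $\pm1$ function on $\{0,i\}$ is $\pm\mathbf 1$ or $\pm\beta_i$. Let $I$ be the set of $i$ such that $\{i\}$ is a block. For $S\subseteq I$ the \emph{Walsh function} $\beta_S=\prod_{i\in S}\beta_i$ is a function of the coordinates $b_{t(i)}$, $i\in I$. The $2^{|I|}$ Walsh functions are pairwise orthogonal: if $i$ lies in exactly one of $S,T$, then switching the coordinate $b_{t(i)}$ changes the sign of $\beta_S\beta_T$, so its sum vanishes. Hence they form a basis, and $f$ has a unique expansion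 $f=\sum_Sf_S\otimes\beta_S$, where $f_S$ depends on $a$ and on the coordinates of the larger blocks.

In a representation \eqref{eq:rank}, each term has the form $g\otimes\beta_S$ for one set $S$, its \emph{sector}, where $g$ is a multiple of a product of $\pm1$ functions of the remaining variables. By uniqueness, the functions $g$ of the terms in sector $S$ sum to $f_S$. Lower bounds for different sectors therefore add. We use one bound repeatedly:
\begin{equation}\label{eq:two}
\text{if $f_S$ has both zero and nonzero values, sector $S$ has at least two terms,}
\end{equation}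
because a single term has constant absolute value. Recall that $\delta_i=\frac12(\mathbf 1-w_i)$ is the $i$th unit vector of $\mathbb R^n$, with $w_i\in\{\pm1\}^n$.

\begin{proposition}\label{prop:even}
If $n\ge2$ and all blocks are singletons, then $\rho(f)=2n$.
\end{proposition}

\begin{proof}
Here $f(a,b)=\beta_a(b_{t(a)})$, that is, $f=\sum_{i=1}^n\delta_i\otimes\beta_i=\frac12\sum_{i=1}^n(\mathbf 1\otimes\beta_i-w_i\otimes\beta_i)$, so $\rho(f)\le2n$. Also $f_{\{i\}}=\delta_i$, which has a zero entry since $n\ge2$. By \eqref{eq:two} each of the $n$ sectors $\{i\}$ has at least two terms.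
\end{proof}

For $n=1$ we have $f=\mathbf 1\otimes\beta_1$ and $\rho(f)=1$.

In this family terms come in pairs, one pair for each grid. To reach an odd value, look for a saving among the terms that begin with $\mathbf 1$. For a block $J$ and $i\in J$, let $v_i$ be the $\pm1$ function on $J\cup\{0\}$ whose only value $-1$ is at $i$. The block contributes $\sum_{i\in J}\delta_i\otimes v_i=\frac12\mathbf 1\otimes\sum_{i\in J}v_i-\frac12\sum_{i\in J}w_i\otimes v_i$ to $f$. For $|J|=2$ the sum $\sum v_i=(2,0,0)$ still needs two $\pm1$ vectors. For $|J|=3$ the sum of three vectors is $(3,1,1,1)$, and two $\pm1$ vectors suffice. Exactly one term is saved.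

\begin{proposition}\label{prop:odd}
If $n\ge4$ and the blocks are $\{1,2,3\},\{4\},\dots,\{n\}$, then $\rho(f)=2n-1$.
\end{proposition}

\begin{proof}
Write functions on $\{0,1,2,3\}$ as vectors $y=(y_0,y_1,y_2,y_3)$, so that
\[
v_1=(1,-1,1,1),\qquad v_2=(1,1,-1,1),\qquad v_3=(1,1,1,-1).
\]
With the three tensor factors belonging to $a$, to the block $\{1,2,3\}$ and to the singleton blocks,
\[
f=T\otimes\mathbf 1+\sum_{i=4}^n\delta_i\otimes\mathbf 1\otimes\beta_i,\qquad T=\sum_{i=1}^3\delta_i\otimes v_i .
\]
Thus $f_\emptyset=T$, the $n\times4$ matrix with rows $v_1,v_2,v_3,0,\dots,0$, and $f_{\{i\}}=\delta_i\otimes\mathbf 1$ for $i\ge4$.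

\emph{Upper bound.} Let $\zeta=(1,-1,-1,-1)$. Then $v_1+v_2+v_3=(3,1,1,1)=2\cdot\mathbf 1+\zeta$, so
\[
T=\mathbf 1\otimes\mathbf 1+\tfrac12\,\mathbf 1\otimes\zeta-\tfrac12\sum_{i=1}^3w_i\otimes v_i
\]
has five terms. Each $\delta_i\otimes\mathbf 1\otimes\beta_i$ takes two terms, by $\delta_i=\frac12(\mathbf 1-w_i)$. The total is $5+2(n-3)=2n-1$.

\emph{Lower bound.} By \eqref{eq:two} each sector $\{i\}$, $4\le i\le n$, has at least two terms. It remains to show that the sector $\emptyset$ has at least five. Let $T=\sum_{j=1}^k\alpha_j\,x_j\otimes y_j$ with $x_j\in\{\pm1\}^n$, $y_j\in\{\pm1\}^4$; discarding zero terms, we assume that all $\alpha_j\ne0$. Let $U$ be the span of $y_1,\dots,y_k$ and $W$ the span of $v_1,v_2,v_3$. Row $i$ of $T$ is $\sum_j\alpha_jx_j(i)y_j$, so rows $1,2,3$ give $W\subseteq U$, and row $4$ gives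
\begin{equation}\label{eq:zero}
\sum_{j=1}^k\alpha_jx_j(4)\,y_j=0,\qquad\text{with all coefficients nonzero.}
\end{equation}
The vectors $v_i$ are linearly independent: if $\sum_i\gamma_iv_i=0$, then the difference of coordinates $0$ and $i$ is $2\gamma_i=0$. The $y_j$ are dependent by \eqref{eq:zero}. So $3\le\dim U\le k-1$, and $k\ge4$.

Ordinary rank gives no more; to exclude $k=4$ we use that the $y_j$ are $\pm1$ vectors. If $k=4$, then $U=W$. Each $v_i$ has $v_i\cdot\zeta=1+1-1-1=0$, so $W=\zeta^\perp$ by dimension. A vector $y\in\{\pm1\}^4$ lies in $\zeta^\perp$ if and only if $y_0=y_1+y_2+y_3$, that is, exactly two of $y_1,y_2,y_3$ equal $y_0$, that is, $y\in\{\pm v_1,\pm v_2,\pm v_3\}$. The four vectors $y_j$ lie in $W$ and span it, so each of the three classes $\{\pm v_i\}$ contains one of them, and some class $\{\pm v_i\}$ contains exactly one, say $y_j$. In \eqref{eq:zero} the coefficient of $v_i$ is then $\pm\alpha_j\ne0$, contrary to the independence of $v_1,v_2,v_3$. Hence $k\ge5$, and $\rho(f)\ge5+2(n-3)$.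
\end{proof}

\begin{remark}
The hypothesis $n\ge4$ supplies the zero row behind \eqref{eq:zero}, and the formula fails without it. Let $n=3$ with the single block $\{1,2,3\}$, so that $f$ is the matrix with rows $v_1,v_2,v_3$. The vectors $h_0=\mathbf 1$, $h_1=(1,1,-1,-1)$, $h_2=(1,-1,1,-1)$, $h_3=(1,-1,-1,1)$ are pairwise orthogonal. Since $v_i$ differs from $\mathbf 1$ in one coordinate, $v_i\cdot h_j=\pm2$, so $v_i=\frac12\sum_j\pm h_j$ and $\rho(f)\le4<2n-1=5$. This agrees with Theorems~\ref{thm:norine} and~\ref{thm:rank}, which together forbid $\rho(f)=5$.
\end{remark}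

\section{The set of Pfaffian numbers}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graphs $G_L$ are simple and bipartite. By Theorem~\ref{thm:rank} and Proposition~\ref{prop:even}, for each $n\ge2$ some $G_L$ has Pfaffian number $2n$; this gives $4,6,8,\dots$. By Theorem~\ref{thm:rank} and Proposition~\ref{prop:odd}, for each $n\ge4$ some $G_L$ has Pfaffian number $2n-1$; this gives $7,9,11,\dots$. Also $\operatorname{pf}(K_2)=1$. A $2$-Pfaffian graph is $3$-Pfaffian (take $\alpha_3=0$), so by Theorem~\ref{thm:norine} a graph with Pfaffian number at most $3$ has Pfaffian number $1$, and no graph has Pfaffian number $5$.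
\end{proof}

Since $K_2$ is bipartite, simple bipartite graphs alone already realize the whole set. An explicit counterexample to the conjecture is $G_{65}$ for $n=4$ and blocks $\{1,2,3\},\{4\}$: here $\rho(f)=7$ and $65=2^6+1$, so $\operatorname{pf}(G_{65})=7$. By Remark~\ref{rem:size} the graph $G_9$ for the same blocks also has Pfaffian number $7$, since $9^2>2^6$; it has $2(3+4\cdot9^2)=654$ vertices.

\begin{thebibliography}{9}

\bibitem{MS}
\emph{Matching Signatures and Pfaffian Graphs},
\texttt{https://www.ic.unicamp.br/\textasciitilde{}reltech/2009/09-06.pdf}.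

\end{thebibliography}
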